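\title{Finite-codimensional subspaces of the disc algebra whose elements all have zeros}

\begin{abstract}
We prove that a closed subspace of finite codimension in the disc algebra has a common zero in the closed disc as soon as each of its elements has a zero there. Thus the disc algebra has the $P(k,1)$ property for every $k\ge1$, and a refinement shows that it has the $P(k,n)$ property for all $k,n\ge1$. By duality the result concerns finitely many functionals on the space of entire functions: if their span contains no point evaluation, they annihilate a zero-free entire function. The proof is an induction on the number of functionals. An atom of the representing measure on the critical circle lowers this number; when there is no atom, one is created in the limit by multiplying with zero-free functions built by a random walk.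
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $A$ be a Banach algebra. An ideal $I$ of $A$ is \emph{regular} if $A/I$ has a unit; in a unital algebra every ideal is regular. For positive integers $k$ and $n$, the algebra $A$ has the \emph{$P(k,n)$ property} if the following holds. Let $M$ be a closed subspace of $A$ of codimension $k$ such that every $f\in M$ lies in at least $n$ distinct closed maximal regular ideals $I_1^f,\dots,I_n^f$, which may depend on $f$. Then there are $n$ distinct regular maximal ideals $I_1,\dots,I_n$ of $A$ with $M\subset I_1\cap\dots\cap I_n$. The property asks whether a choice of ideals made separately for each element of $M$ can be made once for all of $M$. By the Gleason--Kahane--\.Zelazko theorem, every commutative complex unital Banach algebra has the $P(1,1)$ property.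

From now on $A$ is the \emph{disc algebra}: the continuous complex functions on the closed unit disc $\overline{\mathbb D}$ that are analytic in the open disc $\mathbb D$, with the supremum norm $\|\cdot\|$. We write $\mathbb T=\partial\mathbb D$ and $\delta_a(f)=f(a)$. Two standard facts are used throughout. Polynomials are dense in $A$, since $f(\rho z)\to f(z)$ uniformly as $\rho\uparrow1$ and $f(\rho z)$ is a uniform limit of its Taylor polynomials. The maximal ideals of $A$ are exactly the sets $I_a=\{f\in A: f(a)=0\}$, $a\in\overline{\mathbb D}$; they are closed, and they are regular because $A$ is unital. So the $P(k,n)$ property of $A$ reads: if every element of a closed subspace $M$ of codimension $k$ has at least $n$ distinct zeros in $\overline{\mathbb D}$, then the elements of $M$ have at least $n$ distinct common zeros. Pomorski proved that the disc algebra has the $P(2,2)$ property. The question treated here, posed in \cite{gen}, is whether the disc algebra has the $P(k,1)$ property for $k\ge2$.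

Some largeness condition on $M$ is needed. Every element $\alpha z+\beta(z^2-\frac14)$ of the plane spanned by $z$ and $z^2-\frac14$ has a zero in $\overline{\mathbb D}$, because for $\beta\ne0$ the product of its two roots has modulus $\frac14$; yet $z$ and $z^2-\frac14$ have no common zero. When the codimension is finite, the situation is reversed: $M$ is cut out by $k$ linear conditions, while the zero-free functions $e^g$ depend on an arbitrary $g\in A$ and take arbitrary nonzero values at finitely many given points. The only visible obstruction to finding $e^g$ in $M$ is that some condition $f(a)=0$ follows from the $k$ given ones. One therefore guesses that the answer is yes for every $k$, and this is what we prove.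

\begin{theorem}\label{thm:Pk1}
Let $M\subset A$ be a closed subspace of finite codimension, each element of which has a zero in $\overline{\mathbb D}$. Then $M\subset I_a$ for some $a\in\overline{\mathbb D}$. Thus the disc algebra has the $P(k,1)$ property for every $k\ge1$.
\end{theorem}

Let $\mathcal H$ be the space of entire functions and $\exp\mathcal H=\{e^g:g\in\mathcal H\}$ the set of zero-free entire functions. The method gives more than Theorem~\ref{thm:Pk1}.

\begin{theorem}\label{thm:Pkn}
Let $M\subset A$ be a closed subspace of finite codimension $k\ge1$ and let $Z(M)$ be its set of common zeros in $\overline{\mathbb D}$. Then $|Z(M)|\le k$, and there is $g\in\mathcal H$ with $p\,e^g\in M$, where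
\[
p=\prod_{a\in Z(M)\cap\mathbb D}(z-a)^{m_a}\prod_{\zeta\in Z(M)\cap\mathbb T}(z-\zeta)
\]
and $m_a$ is the largest $m$ such that all $f\in M$ vanish at $a$ to order at least $m$. So some element of $M$ has zero set exactly $Z(M)$. Consequently the disc algebra has the $P(k,n)$ property for all $k,n\ge1$; for $n>k$ the hypothesis of the property is never satisfied.
\end{theorem}

Both theorems come from a dual statement about entire functions, in which the radius of the disc is free to vary; this freedom is used in the induction. For $r>0$ put $\|f\|_r=\max_{|z|\le r}|f(z)|$, a norm on $\mathcal H$. A linear map $\Phi$ from $\mathcal H$ to $\mathbb C$ or $\mathbb C^k$ is \emph{$r$-continuous} if $|\Phi(f)|\le C\|f\|_r$ for some $C$; it is then $r'$-continuous for every $r'>r$. For a space $N$ of functionals, $N(f)=0$ means that $\theta(f)=0$ for all $\theta\in N$, and $\ker N=\{f:N(f)=0\}$.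

\begin{theorem}\label{thm:dual}
Let $r>0$ and let $N$ be a finite-dimensional space of $r$-continuous linear functionals on $\mathcal H$. If $\delta_a\notin N$ for all $|a|\le r$, then there is $g\in\mathcal H$ with $N(e^g)=0$.
\end{theorem}

The hypothesis cannot be dropped at any point $a$, since $\delta_a(e^g)\neq0$. Points with $|a|>r$ need not be mentioned: $\delta_a$ is then not $r$-continuous, as the functions $(z/a)^j$ show.

\begin{proof}[Proof of Theorem~\ref{thm:Pk1} from Theorem~\ref{thm:dual}]
The annihilator $M^\perp=\{\theta\in A^*:\theta|_M=0\}$ is the dual of $A/M$, so it is finite-dimensional, and since $M$ is closed, the Hahn--Banach theorem gives $M=\ker M^\perp$. Let $N$ be the space of restrictions to $\mathcal H$ of the elements of $M^\perp$; they are $1$-continuous. Suppose that $M\subset I_a$ for no $a\in\overline{\mathbb D}$, that is, $\delta_a\notin M^\perp$ for $|a|\le1$. Two elements of $A^*$ that agree on $\mathcal H$ agree on polynomials and hence on $A$, so $\delta_a\notin N$ for $|a|\le1$. Theorem~\ref{thm:dual}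 with $r=1$ gives $e^g\in\ker M^\perp=M$, an element of $M$ without zeros.
\end{proof}

Theorem~\ref{thm:dual} is proved in Sections~\ref{sec:tools}--\ref{sec:create}, and Theorem~\ref{thm:Pkn} is deduced from it in Section~\ref{sec:mult}.

\section{Two simple cases and the plan of the proof}\label{sec:cases}

Put $e_\xi(z)=e^{\xi z}$ for $\xi\in\mathbb C$.

\medskip\noindent\textbf{One functional.} Let $\varphi$ be $r$-continuous, $|\varphi(f)|\le C\|f\|_r$, and let $F(\lambda)=\varphi(e_\lambda)=\sum_j\varphi(z^j)\lambda^j/j!$. This is an entire function with $|F(\lambda)|\le Ce^{r|\lambda|}$. If $F(\lambda)=0$ for some $\lambda$, then $g=\lambda z$ proves Theorem~\ref{thm:dual} for $N=\mathbb C\varphi$. Otherwise $F=e^G$ with $G=\sum G_j\lambda^j$ entire and $\operatorname{Re}G(\lambda)\le\log C+r|\lambda|$. For $j\ge1$ and $t>0$,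
\[
G_j=\frac1{\pi t^j}\int_0^{2\pi}\big(\operatorname{Re}G(te^{is})-\log C-rt\big)e^{-ijs}\,ds ,
\]
and the bracket is nonpositive, so $|G_j|\le2t^{-j}(\log C+rt-\operatorname{Re}G_0)$; letting $t\to\infty$ gives $G_j=0$ for $j\ge2$. Hence $F(\lambda)=ce^{a\lambda}$ with $c\ne0$, and $\varphi(z^j)=ca^j$. From $|c||a|^j\le Cr^j$ we get $|a|\le r$, and $\varphi=c\,\delta_a$ because both sides are $r$-continuous and agree on polynomials. This is the excluded case.

\medskip\noindent\textbf{Point masses.} For two functionals the family $e_\lambda$ is too small. Let $N$ be spanned by $\delta_1-\delta_0$ and $\delta_{-1}+\delta_0$. Distinct point evaluations are linearly independent (test them on interpolation polynomials), so $N$ contains no $\delta_a$. The equations $N(e_\lambda)=0$ read $e^\lambda=1$ and $e^{-\lambda}=-1$ and have no solution. But $N(f)=0$ only asks for $f(1)=f(0)=-f(-1)$, and $f=\exp\big(\frac{i\pi}2z(z-1)\big)$ does this. Point masses are the easy case, because the values of a zero-free function at finitely many points are free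 parameters subject only to being nonzero.

\medskip\noindent\textbf{Plan.} We use induction on $k=\dim N$. After shrinking the disc as far as the continuity of $N$ allows and rescaling, the essential case is that of a map $\Phi(f)=\int_{\mathbb T}f\,d\mu$, with $\mu$ a $\mathbb C^k$-valued measure, which is not $\rho$-continuous for any $\rho<1$. If $\mu$ has an atom $v$ at $\zeta\in\mathbb T$, the value $f(\zeta)$ can be changed without much affecting the rest of the integral. This solves the equation $\Phi(f)=0$ in the direction $v$ and leaves $k-1$ equations for the induction hypothesis (Section~\ref{sec:atoms}). If $\mu$ has no atom, we construct functions $f_n$, zero-free on $\overline{\mathbb D}$, such that the maps $h\mapsto\Phi(f_nh)$ converge on exponentials to $\Phi$ plus one or two atoms (Section~\ref{sec:create}). A zero-free solution for the limit map is then corrected to a zero-free solution for $\Phi(f_n\,\cdot)$, and multiplying it by $f_n$ gives one for $\Phi$ (Section~\ref{sec:induction}).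

\section{Correcting approximate solutions}\label{sec:tools}

For $c,v\in\mathbb C^k$ we write $c\cdot v=\sum c_iv_i$; the Euclidean norm is $|\cdot|$, the Hermitian inner product is $\langle\cdot,\cdot\rangle$, and $\mathbf e_1,\dots,\mathbf e_k$ is the standard basis. A linear map $\Phi=(\varphi_1,\dots,\varphi_k)$ into $\mathbb C^k$ is onto if and only if $c\cdot\Phi=0$ only for $c=0$, that is, if and only if the $\varphi_i$ are linearly independent. We also recall a fact of linear algebra.

\begin{lemma}\label{lem:linear}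
A linear functional $\theta$ on a vector space that vanishes on $\bigcap_{i\le k}\ker\theta_i$ lies in the span of the functionals $\theta_1,\dots,\theta_k$.
\end{lemma}

\begin{proof}
The functional $\theta$ factors through the map $(\theta_1,\dots,\theta_k)$ into $\mathbb C^k$, and every linear functional on a subspace of $\mathbb C^k$ has the form $v\mapsto c\cdot v$.
\end{proof}

Our constructions produce zero-free functions that solve the equations only approximately. The next lemma turns approximate solutions into exact ones by a factor $e^v$ with $v$ small, which introduces no zeros. What makes this possible is surjectivity of the linearized equation.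

\begin{lemma}\label{lem:correct}
Let $r>0$, let $\Theta:\mathcal H\to\mathbb C^k$ be linear, $r$-continuous and onto, and let $\Theta_m:\mathcal H\to\mathbb C^k$ be linear maps with $|\Theta_m(h)-\Theta(h)|\le\varepsilon_m\|h\|_r$, where $\varepsilon_m\to0$. Let $w_m\to\Theta(1)$ in $\mathbb C^k$. Then for all large $m$ there is $v_m\in\mathcal H$ such that $\Theta_m(e^{v_m})=w_m$ and $h\mapsto\Theta_m(e^{v_m}h)$ is onto.
\end{lemma}

\begin{proof}
Choose $h_j\in\mathcal H$ with $\Theta(h_j)=\mathbf e_j$ and put $v(y)=\sum y_jh_j$ for $y\in\mathbb C^k$. Then $\Theta(v(y))=y$ and $\|v(y)\|_r\le C_1|y|$ for some $C_1$. The map $T_m(y)=y-\Theta_m(e^{v(y)})+w_m$ is continuous, and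
\[
T_m(y)=-\Theta\big(e^{v(y)}-1-v(y)\big)+(\Theta-\Theta_m)\big(e^{v(y)}\big)+\big(w_m-\Theta(1)\big).
\]
Since $\|e^v-1-v\|_r\le\|v\|_r^2e^{\|v\|_r}$, there is $C_2$ with $|T_m(y)|\le C_2|y|^2+\gamma_m$ for $|y|\le1$, where $\gamma_m=\varepsilon_me^{C_1}+|w_m-\Theta(1)|\to0$. When $2\gamma_m\le1$ and $4C_2\gamma_m\le1$, the map $T_m$ sends the closed ball $\{|y|\le2\gamma_m\}$ into itself. By Brouwer's theorem (a continuous self-map of a closed ball in $\mathbb R^{2k}$ has a fixed point) there is $y_m$ in this ball with $T_m(y_m)=y_m$, so $v_m=v(y_m)$ satisfies $\Theta_m(e^{v_m})=w_m$. Finally $\|v_m\|_r\to0$, so $\Theta_m(e^{v_m}h_j)\to\Theta(h_j)=\mathbf e_j$, and these $k$ vectors form a basis of $\mathbb C^k$ for large $m$.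
\end{proof}

As a first application, it is enough to find a solution without zeros on a disc that controls $N$.

\begin{lemma}\label{lem:disc}
Let $N$ be a finite-dimensional space of $r$-continuous functionals on $\mathcal H$. If $f_1\in\mathcal H$ has no zero in $\{|z|\le r\}$ and $N(f_1)=0$, then $N(e^g)=0$ for some $g\in\mathcal H$.
\end{lemma}

\begin{proof}
Let $\Phi=(\varphi_1,\dots,\varphi_k)$ be formed from a basis of $N$, with $|\Phi(f)|\le C\|f\|_r$. For some $r'>r$ the function $f_1$ has no zero in $\{|z|<r'\}$, so $f_1=e^{g_1}$ there with $g_1$ analytic. The Taylor polynomials $G_m$ of $g_1$ satisfy $\|e^{G_m}-f_1\|_r\to0$. Put $\Theta(h)=\Phi(f_1h)$ and $\Theta_m(h)=\Phi(e^{G_m}h)$; then $\Theta(1)=0$ and $|\Theta_m(h)-\Theta(h)|\le C\|e^{G_m}-f_1\|_r\|h\|_r$.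

The map $\Theta$ is onto. Indeed, let $c\cdot\Theta=0$ and $u\in\mathcal H$. The Taylor polynomials $h_m$ of $u/f_1$, which is analytic in $\{|z|<r'\}$, satisfy $\|f_1h_m-u\|_r\to0$, so $c\cdot\Phi(u)=\lim c\cdot\Theta(h_m)=0$. Thus $c\cdot\Phi=0$ and $c=0$. Lemma~\ref{lem:correct} with $w_m=0$ gives $\Phi(e^{G_m+v_m})=0$ for large $m$.
\end{proof}

\section{Atoms on the circle}\label{sec:atoms}

A \emph{$\mathbb C^k$-valued measure} on $\mathbb T$ is a tuple $\mu=(\mu_1,\dots,\mu_k)$ of complex Borel measures. We let $|\mu|$ be the sum of the total variations of the $\mu_i$. It is a finite positive measure, $|\int f\,d\mu|\le\int|f|\,d|\mu|$, and $|\mu|(\{\zeta\})=0$ exactly when $\mu(\{\zeta\})=0$. The map $f\mapsto\int_{\mathbb T}f\,d\mu$ is $1$-continuous on $\mathcal H$.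

To change a function at $\zeta\in\mathbb T$ and hardly anywhere else, we use the \emph{peak polynomials}
\[
u_{\zeta,m}(z)=\Big(\frac{1+\bar\zeta z}2\Big)^m .
\]
They satisfy $u_{\zeta,m}(\zeta)=1$ and $|u_{\zeta,m}|\le1$ on $\overline{\mathbb D}$, and $u_{\zeta,m}\to0$ uniformly on compact subsets of $\overline{\mathbb D}\setminus\{\zeta\}$. By dominated convergence,
\begin{equation}\label{eq:peak}
\int_{\mathbb T}f\,u_{\zeta,m}\,d\mu\to f(\zeta)\,\mu(\{\zeta\})\qquad(f\in\mathcal H,\ m\to\infty).
\end{equation}
In particular the atoms of $\mu$ are determined by the map $f\mapsto\int f\,d\mu$ on $\mathcal H$, although $\mu$ itself is not.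

\begin{example}\label{ex:atom}
Let $\varphi(f)=f'(0)+f(1)$. Here $f'(0)=\frac1{2\pi}\int_0^{2\pi}f(e^{is})e^{-is}\,ds$ is given by a measure without atoms, and $\varphi$ has in addition an atom of mass $1$ at $1$. Start from $f_0=e^z$, for which $f_0'(0)=1$; we want the value $-1$ at the point $1$. With $c=-1+i\pi$ and $f_m=\exp(z+cu_{1,m})$ we get $f_m(1)=-1$ and $f_m'(0)=(1+cm2^{-m})e^{c2^{-m}}\to1$, so $\varphi(f_m)\to0$. The correction is explicit: $\varphi(f_me^{-yz^2})=f_m'(0)-e^{-y}$, which vanishes for $y=-\log f_m'(0)\to0$.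
\end{example}

The following lemma does the same for $k$ functionals and several atoms. The atoms take care of the equations in the directions $\tau_i$; the assumption on $f_0$ says that the equations in the remaining directions have been solved. The surjectivity in the conclusion will be needed in Section~\ref{sec:induction} for a further correction.

\begin{lemma}\label{lem:atoms}
Let $\mu^\circ$ be a $\mathbb C^k$-valued measure on $\mathbb T$ such that $\Phi^\circ(f)=\int f\,d\mu^\circ$ maps $\mathcal H$ onto $\mathbb C^k$. Let $\zeta_1,\dots,\zeta_s\in\mathbb T$ $(s\ge1)$ be distinct points with $\mu^\circ(\{\zeta_i\})=0$, let $\tau_1,\dots,\tau_s\in\mathbb C^k\setminus\{0\}$, and put $\Phi'=\Phi^\circ+\sum_i\tau_i\delta_{\zeta_i}$. Assume that there is $f_0\in\exp\mathcal H$ with $c\cdot\Phi^\circ(f_0)=0$ whenever $c\cdot\tau_i=0$ for all $i$. Then there is $f\in\exp\mathcal H$ such that $\Phi'(f)=0$ and $h\mapsto\Phi'(fh)$ maps $\mathcal H$ onto $\mathbb C^k$.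
\end{lemma}

\begin{proof}
Let $W$ be the span of the $\tau_i$. A vector outside $W$ is separated from $W$ by a functional $v\mapsto c\cdot v$, so the assumption says that $\Phi^\circ(f_0)\in W$. For every $f\in\exp\mathcal H$ the map $h\mapsto\Phi^\circ(fh)$ is onto, because $h\mapsto fh$ is a bijection of $\mathcal H$.

\emph{Step 1: nonzero coefficients.} We want to write $\Phi^\circ(f_0)=-\sum x_i\tau_i$ and give the function the values $x_i$ at $\zeta_i$. A zero-free function cannot take the value $0$, so we first arrange that all $x_i\ne0$. Write $\Phi^\circ(f_0)=-\sum x_i'\tau_i$, choose nonzero numbers $x_i^{(m)}\to x_i'$, and put $w_m=-\sum x_i^{(m)}\tau_i$. Lemma~\ref{lem:correct} with $\Theta_m(h)=\Theta(h)=\Phi^\circ(f_0h)$ gives $\Phi^\circ(f_0e^{v_m})=w_m$ for some $m$. Replacing $f_0$ by $f_0e^{v_m}$, we may assume that $\Phi^\circ(f_0)=-\sum x_i\tau_i$ with all $x_i\ne0$.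

\emph{Step 2: changing the values at the atoms.} Choose $c_i$ with $e^{c_i}=x_i/f_0(\zeta_i)$. The $s\times s$ matrix $(u_{\zeta_i,m}(\zeta_j))$ tends to the identity, so for large $m$ there are coefficients $a_i^{(m)}$, bounded in $m$, such that $p_m=\sum_ia_i^{(m)}u_{\zeta_i,m}$ satisfies $p_m(\zeta_j)=c_j$ for all $j$. The $p_m$ are uniformly bounded on $\overline{\mathbb D}$ and tend to $0$ pointwise on $\mathbb T\setminus\{\zeta_1,\dots,\zeta_s\}$, hence $|\mu^\circ|$-almost everywhere. Put $f_m=f_0e^{p_m}$, so that $f_m(\zeta_i)=x_i$, and let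
\[
\Theta_m(h)=\Phi'(f_mh)=\Phi^\circ(f_mh)+\sum_ix_i\tau_ih(\zeta_i),\qquad
\Theta(h)=\Phi^\circ(f_0h)+\sum_ix_i\tau_ih(\zeta_i).
\]
Then $\Theta(1)=0$ and $|\Theta_m(h)-\Theta(h)|\le\varepsilon_m\|h\|_1$ with $\varepsilon_m=\int|f_m-f_0|\,d|\mu^\circ|$, which tends to $0$ by dominated convergence.

\emph{Step 3: correction.} The map $\Theta$ is onto. Let $c\cdot\Theta=0$. By \eqref{eq:peak} and $\mu^\circ(\{\zeta_i\})=0$ we have $\Theta(u_{\zeta_i,m})\to x_i\tau_i$, so $c\cdot\tau_i=0$ for each $i$. Then $c\cdot\Phi^\circ(f_0h)=c\cdot\Theta(h)=0$ for all $h$, and $c=0$. Lemma~\ref{lem:correct} with $w_m=0$ shows that $f=f_me^{v_m}$ has the required properties for large $m$.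
\end{proof}

The assumption that $\Phi^\circ$ is onto cannot be omitted: for $k=s=1$ and $\Phi^\circ=0$ the other assumptions hold, and $\Phi'=\tau_1\delta_{\zeta_1}$.

\section{The induction}\label{sec:induction}

Let $\mathcal X$ be the linear span of the functions $e_\xi$, $\xi\in\mathbb C$. It is an algebra, since $e_\xi e_{\xi'}=e_{\xi+\xi'}$. It is $\|\cdot\|_1$-dense in $\mathcal H$, because $\big((e_t-1)/t\big)^j\in\mathcal X$ tends to $z^j$ uniformly on $\overline{\mathbb D}$ as $t\to0$ and polynomials are dense. The following proposition, the main step of the paper, is proved in Section~\ref{sec:create}.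

\begin{proposition}\label{prop:create}
Let $\mu$ be a $\mathbb C^k$-valued measure on $\mathbb T$ without atoms, and suppose that $\Phi(f)=\int f\,d\mu$, $f\in\mathcal H$, is not $\rho$-continuous for any $\rho<1$. Then there are $s\in\{1,2\}$, distinct points $\zeta_1,\dots,\zeta_s\in\mathbb T$, vectors $\tau_1,\dots,\tau_s\in\mathbb C^k\setminus\{0\}$ and a sequence of functions $f_n\in\mathcal H$ without zeros in $\overline{\mathbb D}$ such that
\[
\Phi(f_nv)\to\Phi'(v):=\Phi(v)+\sum_{i=1}^s\tau_iv(\zeta_i)\qquad\text{for every }v\in\mathcal X.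
\]
\end{proposition}

\begin{remark}\label{rem:create}
(a) The hypothesis on $\rho$ is needed. The functional $\Phi=\delta_0$ is represented by normalized arc length, which has no atoms, but $\Phi(fe_\xi)=f(0)$ does not depend on $\xi$, whereas $1+\sum\tau_ie^{\xi\zeta_i}$ does.

(b) The norms $\|f_n\|_1$ cannot stay bounded. If $\|f_n\|_1\le C$, then $|\Phi'(v)|\le C\int|v|\,d|\mu|$ for $v\in\mathcal X$ and, by density, for $v=u_{\zeta_1,m}$; as $m\to\infty$ the left side tends to $|\tau_1|$ and the right side to $0$. So the convergence in Proposition~\ref{prop:create} is not uniform on bounded sets, and Lemma~\ref{lem:correct} does not apply to it. In Case 4 below we correct by a factor $1+\sum x_jh_j$ with $h_j\in\mathcal X$, which keeps everything inside $\mathcal X$.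
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:dual}]
We use induction on $k=\dim N$. For $k=0$ take $g=0$. Let $k\ge1$ and assume the theorem for all dimensions less than $k$ and all radii. Let $r_0\le r$ be the infimum of the $\rho>0$ such that all $\theta\in N$ are $\rho$-continuous. All $\theta\in N$ are $\rho$-continuous for every $\rho>r_0$.

\emph{Case 1: $r_0=0$.} Since $\delta_0\notin N$, Lemma~\ref{lem:linear} gives $f_1\in\ker N$ with $f_1(0)\ne0$. This function has no zero in $\{|z|\le\rho\}$ for some $\rho>0$, and Lemma~\ref{lem:disc} with radius $\rho$ applies.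

Now let $r_0>0$. Replace each $\theta\in N$ by $\tilde\theta(f)=\theta\big(f(\,\cdot\,/r_0)\big)$. This is a linear bijection on functionals that takes $\delta_a$ to $\delta_{a/r_0}$; the functional $\theta$ is $\rho$-continuous exactly when $\tilde\theta$ is $(\rho/r_0)$-continuous; and $f\mapsto f(\,\cdot\,/r_0)$ preserves $\exp\mathcal H$. So we may assume that $r_0=1\le r$: all $\theta\in N$ are $\rho$-continuous for each $\rho>1$, for no $\rho<1$ are they all $\rho$-continuous, and $\delta_a\notin N$ for $|a|\le1$. By the induction hypothesis with radius $1$,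
\begin{equation}\label{eq:IH}
\begin{gathered}
\text{every proper subspace of $N$ that consists of $1$-continuous functionals}\\
\text{annihilates some }f_0\in\exp\mathcal H .
\end{gathered}
\end{equation}

\emph{Case 2: some $\theta\in N$ is not $1$-continuous.} The $1$-continuous functionals in $N$ form a proper subspace $N_1$, and \eqref{eq:IH} gives $f_0\in\exp\mathcal H\cap\ker N_1$. The discontinuous functionals are invisible to $\|\cdot\|_1$-approximation, in the sense that $f_0$ lies in the $\|\cdot\|_1$-closure of $\ker N$. Otherwise the Hahn--Banach theorem gives a $1$-continuous functional $\nu$ on $\mathcal H$ that vanishes on $\ker N$ but not at $f_0$; by Lemma~\ref{lem:linear}, $\nu\in N$, hence $\nu\in N_1$ and $\nu(f_0)=0$, a contradiction. Choose $f_1\in\ker N$ with $\|f_1-f_0\|_1<\min_{\overline{\mathbb D}}|f_0|$. It has no zero in $\overline{\mathbb D}$, hence none in $\{|z|\le\rho\}$ for some $\rho>1$, and Lemma~\ref{lem:disc} with radius $\rho$ applies.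

In the remaining cases all $\theta\in N$ are $1$-continuous. Let $\Phi=(\varphi_1,\dots,\varphi_k)$ be formed from a basis of $N$; it is onto, and $N=\{c\cdot\Phi:c\in\mathbb C^k\}$. By the maximum principle, $f\mapsto f|_{\mathbb T}$ embeds $(\mathcal H,\|\cdot\|_1)$ isometrically in $C(\mathbb T)$. Extending each $\varphi_i$ to $C(\mathbb T)$ by the Hahn--Banach theorem and applying the Riesz representation theorem, we obtain a $\mathbb C^k$-valued measure $\mu$ on $\mathbb T$ with $\Phi(f)=\int f\,d\mu$.

\emph{Case 3: $\mu$ has an atom}, $\tau=\mu(\{\zeta\})\ne0$. Let $\mu^\circ=\mu-\tau\delta_\zeta$ and $\Phi^\circ=\Phi-\tau\delta_\zeta$. The map $\Phi^\circ$ is onto: if $c\cdot\Phi^\circ=0$ with $c\ne0$, then $c\cdot\Phi=(c\cdot\tau)\delta_\zeta$, so $\delta_\zeta\in N$ if $c\cdot\tau\ne0$ and $c\cdot\Phi=0$ if $c\cdot\tau=0$, and both are impossible. For $c\cdot\tau=0$ we have $c\cdot\Phi^\circ=c\cdot\Phi$. These functionals form a subspace of $N$ of dimension $k-1$, so \eqref{eq:IH} gives $f_0\in\exp\mathcal H$ annihilated by all of them.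 Lemma~\ref{lem:atoms} with $s=1$ and $\Phi'=\Phi$ gives $f\in\exp\mathcal H$ with $\Phi(f)=0$.

\emph{Case 4: $\mu$ has no atoms.} Since $r_0=1$, Proposition~\ref{prop:create} applies; let $f_n,\zeta_i,\tau_i,\Phi'$ be as there. The functionals $c\cdot\Phi$ with $c\cdot\tau_i=0$ for all $i$ form a proper subspace of $N$, so by \eqref{eq:IH} they annihilate some $f_0\in\exp\mathcal H$. Lemma~\ref{lem:atoms} with $\Phi^\circ=\Phi$ gives $f\in\exp\mathcal H$ such that $\Phi'(f)=0$ and $h\mapsto\Phi'(fh)$ is onto. This map is $1$-continuous, so the image of $\mathcal X$ is a dense subspace of $\mathbb C^k$, that is, all of $\mathbb C^k$. Choose $h_1,\dots,h_k\in\mathcal X$ with $\Phi'(fh_j)=\mathbf e_j$.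

For $u\in\mathcal X$ let $Q(u)$ be the matrix with columns $\Phi'(uh_j)$. As $\|u-f\|_1\to0$, the matrix $Q(u)$ tends to the identity and $\Phi'(u)\to\Phi'(f)=0$. Fix $u\in\mathcal X$ so close to $f$ that $u$ has no zero in $\overline{\mathbb D}$, $Q(u)$ is invertible, and $x=-Q(u)^{-1}\Phi'(u)$ satisfies $\|\sum x_jh_j\|_1<\frac14$. Since $u$ and the $uh_j$ lie in $\mathcal X$, we have $\Phi(f_nu)\to\Phi'(u)$, and the matrix $Q_n$ with columns $\Phi(f_nuh_j)$ tends to $Q(u)$. For large $n$ the matrix $Q_n$ is invertible and $x^{(n)}=-Q_n^{-1}\Phi(f_nu)\to x$, so $\|\sum x_j^{(n)}h_j\|_1<\frac12$. For such $n$ the entire function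
\[
f^*=f_n\,u\,\Big(1+\sum_jx_j^{(n)}h_j\Big)
\]
has no zero in $\overline{\mathbb D}$, and $\Phi(f^*)=\Phi(f_nu)+Q_nx^{(n)}=0$. Lemma~\ref{lem:disc} with radius $1$ gives $g\in\mathcal H$ with $N(e^g)=0$.
\end{proof}

The hypothesis $\delta_a\notin N$ was used directly only in Case 1, for $a=0$, and in Case 3, for a point of the critical circle $|a|=r_0$. The other points enter through \eqref{eq:IH}, when a subspace of $N$ has a smaller critical radius.

\section{Creating atoms}\label{sec:create}

In this section we prove Proposition~\ref{prop:create}. Put $C_0=\max\{1,|\mu|(\mathbb T)\}$, so that $|\Phi(f)|\le C_0\|f\|_1$. For $\lambda\in\mathbb C$ let $q_\lambda=e^{-|\lambda|}e_\lambda$, so $\|q_\lambda\|_1=1$, and for $\lambda\ne0$ let $\zeta_\lambda=\bar\lambda/|\lambda|\in\mathbb T$. On $\mathbb T$,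
\begin{equation}\label{eq:qpeak}
|q_\lambda(z)|=\exp\big(-|\lambda|(1-\operatorname{Re}(\overline{\zeta_\lambda}z))\big),
\end{equation}
so for large $|\lambda|$ the function $q_\lambda$ peaks at $\zeta_\lambda$.

\subsection{An example and the strategy}

\begin{example}\label{ex:segment}
Let $k=1$ and $\varphi(f)=\int_0^1f(t)\,dt$. This functional is $1$-continuous; its representing measures on $\mathbb T$ have no atoms by \eqref{eq:peak}, because $\varphi(u_{\zeta,m})\to0$; and it is not $\rho$-continuous for $\rho<1$, because $\varphi(z^j)=1/(j+1)$ while $\|z^j\|_\rho=\rho^j$. We have $\varphi(e_\lambda)=(e^\lambda-1)/\lambda$. For $L>0$ put $\alpha=\varphi(q_L)=(1-e^{-L})/L$ and $\psi=\alpha^{-1}q_L$. Then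
\[
\varphi(\psi e_\xi)=\frac{L}{1-e^{-L}}\cdot\frac{e^\xi-e^{-L}}{L+\xi}\to e^\xi\qquad(L\to\infty).
\]
So multiplication by $1+\psi$ adds to $\varphi$ a unit atom at $1$ in the limit. But $\|\psi\|_1=1/\alpha\approx L$, and $1+\psi$ vanishes at $z=1-L^{-1}\log(1/\alpha)\pm i\pi/L$, which lies in $\mathbb D$ for large $L$. In this example the zeros can be removed by hand: $1+\psi$ is positive on $[0,1]$, so by the Weierstrass theorem there is a polynomial $g_L$ with $|g_L-\log(1+\psi)|\le L^{-2}$ on $[0,1]$; then $e^{g_L}-(1+\psi)\to0$ uniformly on $[0,1]$, and $\varphi(e^{g_L}e_\xi)\to\varphi(e_\xi)+e^\xi$.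
\end{example}

The last step used that $\varphi$ sees only a segment, on which polynomials approximate every continuous function. In general we build the multiplier $e^g$ as a product of many factors $e^{t\psi}$ with $|t|$ small, each of which adds a small atom of mass about $t$. Three points need care.

First, $h\mapsto\Phi(e^gq_\lambda h)$ must look like a point mass for the current $g$. Lemma~\ref{lem:local} shows that this holds at a point $\lambda$ of large modulus where $|\Phi(e^gq_\lambda)|$ is almost maximal. The unweighted maximum may sit at a small $\lambda$ (as we shall see, $\Phi(e^gq_\lambda)\to0$ at infinity when $\mu$ has no atoms), so we maximize $|\Phi(e^gq_\lambda)|e^{-\kappa|\lambda-L|}$, where $L$ is a far-away point at which $|\Phi(q_L)|$ is not exponentially small. The weight keeps the maximizer near $L$, and so all the small atoms fall near the same point $\zeta_L$.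

Second, this works only while the weighted maximum stays reasonably large, and the steps may destroy it. In Example~\ref{ex:segment}, the derivative of $t\mapsto\log\varphi(e^{t\psi}e_L)$ at $t=0$ is $\alpha^{-1}(1+e^{-L})/2\approx L/2$, while the mass of the atom grows at rate $1$. We therefore give each step a random phase, $t=h\omega$ with $\mathbb E\,\omega=0$. Then the logarithm of the weighted maximum does not decrease on average, and the squared mass of the atom increases on average by $h^2$ per step.

Third, about $h^{-2}$ steps are now needed to create a mass of order $1$, so terms of order $h^2$ are not negligible. They carry the factor $\omega^2$, and we kill them on average by requiring $\mathbb E\,\omega^2=0$. The cube roots of unity give the simplest such $\omega$. The terms of order $h^3$ have huge coefficients, but they add up to $O(h)$, and $h$ is chosen last.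

\subsection{Growth and local behavior at a maximum}

For $g\in\mathcal H$ put
\[
F_g(\lambda)=\Phi(e^ge_\lambda),\qquad\Gamma_g(\xi)=F_g(\xi)-F_0(\xi)=\Phi\big((e^g-1)e_\xi\big),\qquad B(g)=\sup_{\lambda\in\mathbb C}|F_g(\lambda)|e^{-|\lambda|}.
\]
The function $F_g(\lambda)=\sum_j\Phi(e^gz^j)\lambda^j/j!$ is entire with values in $\mathbb C^k$; the function $\Gamma_g$ records how multiplication by $e^g$ changes $\Phi$ on exponentials; and $B(g)=\sup_\lambda|\Phi(e^gq_\lambda)|\le C_0e^{\|g\|_1}$. The hypothesis on $\rho$ in Proposition~\ref{prop:create} is used only through the next lemma.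

\begin{lemma}\label{lem:growth}
For all $\varepsilon>0$ and $\ell_0>0$ there is $L\in\mathbb C$ with $|L|\ge\ell_0$ and $|F_0(L)|\ge e^{(1-\varepsilon)|L|}$.
\end{lemma}

\begin{proof}
Otherwise there are $\varepsilon\in(0,1)$ and $C$ with $|F_0(\lambda)|\le Ce^{(1-\varepsilon)|\lambda|}$ for all $\lambda$. Cauchy's estimate on the circle $|\lambda|=j/(1-\varepsilon)$ and the bound $j!\le e\sqrt j\,(j/e)^j$ give
\[
|\Phi(z^j)|\le C\,j!\,\big(e(1-\varepsilon)/j\big)^j\le Ce\sqrt j\,(1-\varepsilon)^j\qquad(j\ge1).
\]
Let $1-\varepsilon<\rho<1$. The Taylor coefficients of $f\in\mathcal H$ satisfy $|\hat f(j)|\le\rho^{-j}\|f\|_\rho$, so $|\Phi(f)|\le\sum_j|\hat f(j)||\Phi(z^j)|\le\|f\|_\rho\sum_j\rho^{-j}|\Phi(z^j)|$, and the last series converges. Thus $\Phi$ is $\rho$-continuous, a contradiction.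
\end{proof}

\begin{lemma}\label{lem:local}
Let $F:\mathbb C\to\mathbb C^k$ be entire, $\lambda\ne0$, $\kappa\ge0$ and $\rho>0$, with $\kappa\rho\le1$ and $\rho^2\le|\lambda|$. If $|F(\lambda+\xi)|\le|F(\lambda)|\,e^{|\lambda+\xi|-|\lambda|+\kappa|\xi|}$ for all $\xi$, then
\[
|F(\lambda+\xi)-e^{\xi\zeta_\lambda}F(\lambda)|\le6\rho^{-1}|\xi|e^{|\xi|}|F(\lambda)|\qquad(|\xi|\le\rho).
\]
\end{lemma}

\begin{proof}
From $|\lambda+\xi|^2=|\lambda|^2+2|\lambda|\operatorname{Re}(\xi\zeta_\lambda)+|\xi|^2$ and $\sqrt{x^2+y}\le x+\frac y{2x}$ (for $x>0$, $x^2+y\ge0$) we get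
\[
|\lambda+\xi|-|\lambda|\le\operatorname{Re}(\xi\zeta_\lambda)+\frac{|\xi|^2}{2|\lambda|}.
\]
Hence $\Xi(\xi)=e^{-\xi\zeta_\lambda}F(\lambda+\xi)$ satisfies $|\Xi(\xi)|\le e^{\kappa|\xi|+|\xi|^2/(2|\lambda|)}|F(\lambda)|\le e^{3/2}|F(\lambda)|$ for $|\xi|\le\rho$. For a unit vector $c$, the function $\langle\Xi(\xi)-\Xi(0),c\rangle$ is analytic, vanishes at $0$ and is bounded by $(e^{3/2}+1)|F(\lambda)|\le6|F(\lambda)|$ on $\{|\xi|\le\rho\}$. By Schwarz's lemma it is bounded by $6\rho^{-1}|\xi||F(\lambda)|$, and so is $|\Xi(\xi)-\Xi(0)|$. Multiply by $|e^{\xi\zeta_\lambda}|\le e^{|\xi|}$.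
\end{proof}

For $F=F_g$ the conclusion says that $h\mapsto\Phi(e^ge_\lambda h)$ acts on $e_\xi$ nearly as $F_g(\lambda)\delta_{\zeta_\lambda}$ when $\rho$ is large.

\subsection{The outcome of the walk and the proof of the proposition}

Put $b=C_0+4$ and, for $n\ge10$,
\[
\Lambda_n=\tfrac14\log n,\qquad\eta_n=400\,e\,(\Lambda_n+1)^2n^{-3/4},
\]
so that $\Lambda_n\to\infty$ and $\eta_n\to0$.

\begin{lemma}\label{lem:walk}
For every $n\ge10$ there are $g\in\mathcal H$ and $\zeta_n\in\mathbb T$ such that
\begin{itemize}
\item[(i)] $|\Gamma_g(0)|\le2$ and $B(g)\le2b$;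
\item[(ii)] $|\Gamma_g(0)|\ge1$ or $B(g)\ge b$;
\item[(iii)] $|\Gamma_g(\xi)-e^{\xi\zeta_n}\Gamma_g(0)|\le\eta_n$ for $|\xi|\le\Lambda_n$.
\end{itemize}
\end{lemma}

By (iii), multiplication by $e^g$ adds approximately an atom of mass $\Gamma_g(0)$ at $\zeta_n$. By (ii), either this mass is of order $1$, or $|\Phi(e^gq_\lambda)|$ is large for some $\lambda$. In the second case the difficulty of Example~\ref{ex:segment} has disappeared: no division by a small number is needed, and the zero-free factor $1+\frac12q_\lambda$ adds an atom. This is the source of the second atom in the proposition.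

\begin{proof}[Proof of Proposition~\ref{prop:create} from Lemma~\ref{lem:walk}]
Let $n\ge10$ be so large that $\eta_n\le3$, let $g,\zeta_n$ be as in Lemma~\ref{lem:walk}, and put $\Lambda=\Lambda_n$ and $\tau_n=\Gamma_g(0)$. By (iii),
\begin{equation}\label{eq:first}
|F_g(\xi)-\Phi(e_\xi)-e^{\xi\zeta_n}\tau_n|\le\eta_n\qquad(|\xi|\le\Lambda).
\end{equation}

\emph{First case: $|\tau_n|\ge1$.} Put $f_n=e^g$, $\tau_n'=0$, $\zeta_n'=\zeta_n$.

\emph{Second case: $|\tau_n|<1$ and $B(g)\ge b$.} We claim that $\int|q_\lambda|\,d|\mu|\to0$ as $|\lambda|\to\infty$; this is the only use in this section of the absence of atoms. It suffices to consider sequences with $|\lambda_j|\to\infty$ and $\zeta_{\lambda_j}\to\zeta$. By \eqref{eq:qpeak}, $q_{\lambda_j}(z)\to0$ for $z\in\mathbb T\setminus\{\zeta\}$, and dominated convergence together with $|\mu|(\{\zeta\})=0$ gives the claim. Consequently $|F_g(\lambda)|e^{-|\lambda|}\le\|e^g\|_1\int|q_\lambda|\,d|\mu|\to0$, and the supremum $B(g)>0$ is attained at some $\lambda'$. For $|\lambda|\le\Lambda$, \eqref{eq:first}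 gives $|F_g(\lambda)|e^{-|\lambda|}\le C_0+|\tau_n|+\eta_n<b$, so $|\lambda'|>\Lambda$. By maximality, Lemma~\ref{lem:local} applies to $F_g$ at $\lambda'$ with $\kappa=0$ and $\rho=\sqrt\Lambda$. Put
\[
f_n=e^g\big(1+\tfrac12q_{\lambda'}\big),\qquad\zeta_n'=\zeta_{\lambda'},\qquad\tau_n'=\tfrac12e^{-|\lambda'|}F_g(\lambda').
\]
The function $f_n$ is entire and has no zero in $\overline{\mathbb D}$, since $|q_{\lambda'}|\le1$ there. We have $|\tau_n'|=\frac12B(g)\in[\frac b2,b]$ and, as $b\ge5$, also $|\tau_n+\tau_n'|\ge\frac32$. Moreover $\Phi(f_ne_\xi)=F_g(\xi)+\frac12e^{-|\lambda'|}F_g(\lambda'+\xi)$, and Lemma~\ref{lem:local} gives $|\frac12e^{-|\lambda'|}F_g(\lambda'+\xi)-e^{\xi\zeta_n'}\tau_n'|\le6b\Lambda^{-1/2}|\xi|e^{|\xi|}$ for $|\xi|\le\sqrt\Lambda$.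

In both cases, for $|\xi|\le\min\{\Lambda_n,\sqrt{\Lambda_n}\}$,
\[
\big|\Phi(f_ne_\xi)-\Phi(e_\xi)-e^{\xi\zeta_n}\tau_n-e^{\xi\zeta_n'}\tau_n'\big|\le\eta_n+6b\Lambda_n^{-1/2}|\xi|e^{|\xi|},
\]
and for fixed $\xi$ the right side tends to $0$. Since $|\tau_n|\le2$ and $|\tau_n'|\le b$, we may pass to a subsequence along which the same case always occurs and $\zeta_n\to\zeta$, $\zeta_n'\to\zeta'$, $\tau_n\to\tau$, $\tau_n'\to\tau'$. Along it, $\Phi(f_nv)\to\Phi(v)+\tau v(\zeta)+\tau'v(\zeta')$ for $v=e_\xi$ and by linearity for $v\in\mathcal X$. In the first case $\tau\ne0=\tau'$, and there is one atom. In the second case $\tau'\ne0$ and $\tau+\tau'\ne0$: if $\zeta=\zeta'$ there is one atom of mass $\tau+\tau'$, and if $\zeta\ne\zeta'$ there are two atoms or, when $\tau=0$, one.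
\end{proof}

\subsection{Construction of the walk}

It remains to prove Lemma~\ref{lem:walk}. Fix $n\ge10$ and write $\Lambda=\Lambda_n$, $\kappa=1/n$; then $\Lambda+1\le1/\kappa$. The parameters are chosen in the order $n$, $L$, $h$. By Lemma~\ref{lem:growth} there is $L$, with $\ell=|L|$, such that
\begin{equation}\label{eq:L}
|F_0(L)|\ge e^{(1-\kappa^3)\ell},\qquad(1-\kappa)\ell\ge\kappa^{-2},\qquad\kappa^3\ell\ge\log(2b)+1 .
\end{equation}
Put $\zeta_n=\zeta_L$ and
\[
B_L(g)=\sup_{\lambda\in\mathbb C}|F_g(\lambda)|e^{-|\lambda|-\kappa|\lambda-L|}\le B(g),\qquad\beta=be^{-\kappa^2\ell},\qquad R^2=41\,n\,\beta^{-2}e^{4\ell}.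
\]
The error terms depend on $\|g\|_1$, which must be bounded independently of the number of steps. For this we use a Hilbert norm, in which random steps add in squares: $\|g\|_H^2=\sum_j4^j|\hat g(j)|^2$, the mean of $|g|^2$ over the circle $|z|=2$. The Cauchy--Schwarz inequality gives $\|g\|_1\le\sum|\hat g(j)|\le(4/3)^{1/2}\|g\|_H\le2\|g\|_H$, and $\|q_\lambda\|_H\le\max_{|z|=2}|q_\lambda|=e^{|\lambda|}$.

Call $g\in\mathcal H$ \emph{alive} if
\[
\text{(A1) }|\Gamma_g(0)|<1,\qquad\text{(A2) }B(g)<b,\qquad\text{(A3) }B_L(g)>\beta,\qquad\text{(A4) }\|g\|_H\le R .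
\]
The walk runs as long as $g$ is alive. Failure of (A1) or (A2) is the desired event (ii); failure of (A3) or (A4) must be shown to be unlikely. The function $g=0$ is alive: $\Gamma_0=0$, $B(0)\le C_0<b$, and $B_L(0)\ge|F_0(L)|e^{-\ell}\ge e^{-\kappa^3\ell}>\beta$, because $(\kappa^2-\kappa^3)\ell\ge9\kappa^3\ell>\log b$ by \eqref{eq:L}.

\medskip\noindent\textbf{The direction of a step.} Let $g$ be alive. The function $|F_g(\lambda)|e^{-|\lambda|-\kappa|\lambda-L|}\le be^{-\kappa|\lambda-L|}$ is continuous, tends to $0$ at infinity and has positive supremum, so the supremum $B_L(g)$ is attained. For each alive $g$ fix one maximizer $\lambda=\lambda(g)$ and put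
\[
\alpha=|F_g(\lambda)|e^{-|\lambda|}\ge B_L(g)>\beta,\qquad\psi=\psi(g)=\alpha^{-1}q_\lambda=|F_g(\lambda)|^{-1}e_\lambda .
\]
By (A3) and (A2), $be^{-\kappa^2\ell}<B_L(g)\le be^{-\kappa|\lambda-L|}$, so $|\lambda-L|<\kappa\ell$. With \eqref{eq:L} this gives $\kappa^{-2}\le|\lambda|\le2\ell$, hence
\begin{equation}\label{eq:psi}
\|\psi\|_1\le\beta^{-1},\qquad\|\psi\|_H\le\beta^{-1}e^{2\ell},
\end{equation}
and also
\[
|\zeta_\lambda-\zeta_L|\le\Big|\frac\lambda{|\lambda|}-\frac\lambda\ell\Big|+\frac{|\lambda-L|}\ell=\frac{\big|\ell-|\lambda|\big|+|\lambda-L|}\ell\le2\kappa .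
\]
By maximality and $|\lambda+\xi-L|-|\lambda-L|\le|\xi|$, Lemma~\ref{lem:local} applies to $F_g$ at $\lambda$ with $\rho=1/\kappa$. Since $|e^{\xi\zeta_\lambda}-e^{\xi\zeta_L}|\le|\xi||\zeta_\lambda-\zeta_L|e^{|\xi|}\le2\kappa|\xi|e^{|\xi|}$, we obtain
\begin{equation}\label{eq:local}
|F_g(\lambda+\xi)-e^{\xi\zeta_L}F_g(\lambda)|\le8\kappa|\xi|e^{|\xi|}|F_g(\lambda)|\qquad(|\xi|\le1/\kappa).
\end{equation}

\medskip\noindent\textbf{The walk.} Let $h\in(0,1)$ and $J=\lceil40/h^2\rceil$, so $40\le Jh^2\le41$. Let $\omega_1,\dots,\omega_J$ be independent and uniformly distributed on the cube roots of unity; thus $|\omega_j|=1$ and $\mathbb E\,\omega_j=\mathbb E\,\omega_j^2=0$. The probability space has $3^J$ equally likely points, so no question of measurability or integrability arises. Put $g_0=0$ and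
\[
g_{j+1}=\begin{cases}g_j+h\,\omega_{j+1}\psi(g_j)&\text{if $g_j$ is alive},\\ g_j&\text{otherwise},\end{cases}\qquad 0\le j<J .
\]
Then $g_j$ is an entire function determined by $\omega_1,\dots,\omega_j$. An \emph{alive step} is an index $j<J$ with $g_j$ alive. Once some $g_j$ is not alive the walk stands still; so $g_J$ is either alive, and then all $J$ steps are alive, or it is obtained from an alive function by one step.

We use one fact from probability, the orthogonality of martingale increments. Let $D_1,\dots,D_J$ take values in a Hilbert space, let $D_j$ depend only on $\omega_1,\dots,\omega_j$, and let the average of $D_j$ over $\omega_j$, with $\omega_1,\dots,\omega_{j-1}$ fixed, be $0$. Then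
\begin{equation}\label{eq:orth}
\mathbb E\Big\|\sum_jD_j\Big\|^2=\sum_j\mathbb E\|D_j\|^2,
\end{equation}
because for $i<j$ averaging $\langle D_i,D_j\rangle$ over $\omega_j$ first gives $0$. We also use Markov's inequality $\mathbb P(X>t)\le\mathbb EX/t$ for $X\ge0$, $t>0$.

\medskip\noindent\textbf{Expansion of a step.} Let $g$ be alive, $\psi=\psi(g)$, $|\omega|=1$, $g^+=g+h\omega\psi$, and $K_0=C_0e^{2R+1/\beta}$. By (A4), $\|e^g\|_1\le e^{2R}$; by \eqref{eq:psi}, $\sum_j\|\psi\|_1^j/j!\le e^{1/\beta}$. Expanding $e^{h\omega\psi}$ we get, for $u\in\mathcal H$,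
\begin{equation}\label{eq:step}
\Phi(e^{g^+}u)-\Phi(e^gu)=h\omega w_1+h^2\omega^2w_2+\varrho,\qquad w_1=\Phi(e^g\psi u),\quad w_2=\tfrac12\Phi(e^g\psi^2u),
\end{equation}
where $w_1,w_2$ do not depend on $\omega$ and
\begin{equation}\label{eq:stepbound}
|w_1|,|w_2|\le K_0\|u\|_1,\qquad|\varrho|\le K_0h^3\|u\|_1 .
\end{equation}
For a fixed $u$, let $w_1^{(j)},w_2^{(j)}$ be these vectors for $g=g_j$ at an alive step $j$, and let $Y(u)$ be the sum of $h\omega_{j+1}w_1^{(j)}+h^2\omega_{j+1}^2w_2^{(j)}$ over the alive steps. Each term has average $0$ over $\omega_{j+1}$, and the average of its squared norm is $h^2|w_1^{(j)}|^2+h^4|w_2^{(j)}|^2$, because the cross term contains the factor $\omega\,\overline{\omega^2}=\bar\omega$, of mean $0$. Summing \eqref{eq:step} and using \eqref{eq:orth} and $Jh^2\le41$, we get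
\begin{equation}\label{eq:sum}
\big|\Phi\big((e^{g_J}-1)u\big)-Y(u)\big|\le41K_0h\|u\|_1,\qquad
\mathbb E|Y(u)|^2=\mathbb E\sum_{j\text{ alive}}\big(h^2|w_1^{(j)}|^2+h^4|w_2^{(j)}|^2\big).
\end{equation}

\subsection{Four estimates}

Below, $K$ denotes constants that may change from line to line and depend on $\Phi,n,L$, but not on $h$, on $\xi$ or on the outcome. Finitely many upper bounds on $h$ will be imposed.

\medskip\noindent\textbf{(a) The norm of $g_J$ is rarely large.} By \eqref{eq:orth} for the norm $\|\cdot\|_H$ and \eqref{eq:psi}, $\mathbb E\|g_J\|_H^2\le Jh^2\beta^{-2}e^{4\ell}\le R^2/n$. Hence $\mathbb P(\|g_J\|_H>R)\le\kappa$.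

\medskip\noindent\textbf{(b) The change of $\Phi$ looks like an atom at $\zeta_L$.} Let $u_\xi=e_\xi-e^{\xi\zeta_L}$ and
\[
V(\xi)=\Phi\big((e^{g_J}-1)u_\xi\big)=\Gamma_{g_J}(\xi)-e^{\xi\zeta_L}\Gamma_{g_J}(0).
\]
Let $|\xi|\le\Lambda+1$, so that $\|u_\xi\|_1\le2e^{\Lambda+1}$ and $|\xi|\le1/\kappa$. At an alive step, $w_1=|F_g(\lambda)|^{-1}\big(F_g(\lambda+\xi)-e^{\xi\zeta_L}F_g(\lambda)\big)$, so $|w_1|\le8\kappa|\xi|e^{|\xi|}$ by \eqref{eq:local}. From \eqref{eq:sum}, \eqref{eq:stepbound} and $|x+y|^2\le2|x|^2+2|y|^2$,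
\[
\mathbb E|V(\xi)|^2\le2\cdot41\cdot64\,\kappa^2(\Lambda+1)^2e^{2\Lambda+2}+Kh=5248\,e^2(\Lambda+1)^2n^{-3/2}+Kh,
\]
where we used $e^{2\Lambda}=n^{1/2}$. To pass to a bound uniform in $\xi$, apply the mean value property over unit discs to the squares of the components of the entire function $V$. With $\sigma$ the area measure,
\[
X:=\sup_{|\xi|\le\Lambda}|V(\xi)|^2\le\frac1\pi\int_{|\xi|\le\Lambda+1}|V(\xi)|^2\,d\sigma(\xi),\qquad
\mathbb EX\le5248\,e^2(\Lambda+1)^4n^{-3/2}+Kh .
\]
Since $\eta_n^2/16=10^4e^2(\Lambda+1)^4n^{-3/2}$, for small $h$ we have $\mathbb EX\le\eta_n^2/16$ and $\mathbb P(X>\eta_n^2)\le\frac1{16}$.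

\medskip\noindent\textbf{(c) The walk rarely survives.} Take $u=1$. At an alive step $w_1=F_g(\lambda)/|F_g(\lambda)|$ is a unit vector, so $\Gamma_g(0)$ changes by at most $h+2K_0h^2\le1$ for small $h$. With (A1) this shows that $|\Gamma_{g_J}(0)|\le2$ for every outcome. By \eqref{eq:sum}, $|Y(1)|\le2+41K_0h\le\sqrt5$ for small $h$, while $\mathbb E|Y(1)|^2$ is at least $h^2$ times the expected number of alive steps, hence at least $h^2J\,\mathbb P(g_J\text{ is alive})$. Therefore $\mathbb P(g_J\text{ is alive})\le\frac5{40}=\frac18$.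

\medskip\noindent\textbf{(d) The weighted maximum rarely drops.} Let $g$ be alive, $\lambda=\lambda(g)$, $F=F_g(\lambda)$, so $|F|=\alpha e^{|\lambda|}>\beta$. Apply \eqref{eq:step} with $u=e_\lambda$, $\|u\|_1\le e^{2\ell}$, and take the inner product with $F/|F|^2$:
\[
\frac{\langle F_{g^+}(\lambda),F\rangle}{|F|^2}=1+x,\qquad x=c_1h\omega+c_2h^2\omega^2+\varrho',
\]
where $c_1,c_2$ do not depend on $\omega$, and $|c_1|,|c_2|\le K_1$, $|\varrho'|\le K_1h^3$ with $K_1=K_0e^{2\ell}/\beta$. For $3K_1h\le\frac12$ we have $|x|\le3K_1h\le\frac12$, so $|\log(1+x)-x+\frac12x^2|\le|x|^3$. Since $|F_{g^+}(\lambda)|\ge|1+x||F|$ by the Cauchy--Schwarz inequality, and $x-\frac12x^2$ differs from $c_1h\omega+(c_2-\frac12c_1^2)h^2\omega^2$ by at most $Kh^3$,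
\[
\log|F_{g^+}(\lambda)|-\log|F|\ge\operatorname{Re}\big(c_1h\omega+(c_2-\tfrac12c_1^2)h^2\omega^2\big)-Kh^3 .
\]
Now $B_L(g^+)\ge|F_{g^+}(\lambda)|e^{-|\lambda|-\kappa|\lambda-L|}>0$ and $B_L(g)=|F|e^{-|\lambda|-\kappa|\lambda-L|}$, so $\log B_L(g^+)-\log B_L(g)$ is at least the left side, and its average over $\omega$ is at least $-Kh^3$. Summing over the steps, for small $h$,
\begin{equation}\label{eq:lower}
\mathbb E\log B_L(g_J)\ge\log B_L(0)-JKh^3\ge-\kappa^3\ell-1 .
\end{equation}
A lower bound for the mean controls the probability of small values only together with an upper bound, and this is the second use of (A2). By \eqref{eq:step} and \eqref{eq:stepbound} with $u=q_{\lambda'}$, $\lambda'\in\mathbb C$ arbitrary, $B(g^+)\le B(g)+3K_0h\le2b$ for small $h$. So $B_L(g_J)\le B(g_J)\le2b$ for every outcome. Let $\pi_0=\mathbb P(B_L(g_J)\le\beta)$. Since $\log(2b)-\log\beta\ge\kappa^2\ell$, we have $\mathbb E\log B_L(g_J)\le\log(2b)-\pi_0\kappa^2\ell$, and \eqref{eq:lower} and \eqref{eq:L} give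
\[
\pi_0\le\frac{\log(2b)+1+\kappa^3\ell}{\kappa^2\ell}\le2\kappa .
\]
The gap between the exponents $\kappa^3\ell$ in \eqref{eq:L} and $\kappa^2\ell$ in the definition of $\beta$ is what makes this probability small.

\begin{proof}[Proof of Lemma~\ref{lem:walk}]
Fix $h$ satisfying all the requirements above. The exceptional events in (a)--(d) have total probability at most $\kappa+\frac1{16}+\frac18+2\kappa\le\frac3{10}+\frac3{16}<1$. So there is an outcome for which $g=g_J$ is not alive, satisfies (A3) and (A4), and has $X\le\eta_n^2$. Then (A1) or (A2) fails, which is (ii); the bound on $X$ is (iii) with $\zeta_n=\zeta_L$; and the bounds in (i) were shown in (c) and (d) to hold for every outcome.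
\end{proof}

This completes the proof of Proposition~\ref{prop:create}, and with it the proofs of Theorems~\ref{thm:dual} and~\ref{thm:Pk1}.

\section{Dividing out the common zeros}\label{sec:mult}

To prove Theorem~\ref{thm:Pkn} we apply Theorem~\ref{thm:dual} to the functionals $u\mapsto\theta(pu)$, $\theta\in M^\perp$. The point to verify is that division by $p$ removes all point evaluations. At an interior zero this follows from the maximality of $m_a$. At a boundary zero there is no multiplicity to account for, since derivatives at $\zeta\in\mathbb T$ are not bounded functionals for the norm of $A$: $\|u_{\zeta,m}\|=1$ while $|u_{\zeta,m}'(\zeta)|=m/2$. A simple factor $z-\zeta$ will suffice.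

\begin{proof}[Proof of Theorem~\ref{thm:Pkn}]
Let $N=M^\perp\subset A^*$. As in the proof of Theorem~\ref{thm:Pk1}, $\dim N=k$ and $M=\ker N$. Write $Z=Z(M)$. A point $a$ lies in $Z$ exactly when $\delta_a\in N$, and distinct point evaluations are linearly independent, so $|Z|\le k$. For $a\in\mathbb D$ the functionals $\delta_a^{(i)}(f)=f^{(i)}(a)$, $i\ge0$, belong to $A^*$ by Cauchy's estimate and are linearly independent (test them on the powers $(z-a)^j$). All $f\in M$ vanish at $a$ to order at least $m$ exactly when $\delta_a^{(i)}\in N$ for all $i<m$. So for $a\in Z\cap\mathbb D$ we have $1\le m_a\le k$, $\delta_a^{(i)}\in N$ for $i<m_a$, and $\delta_a^{(m_a)}\notin N$.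

\emph{Step 1: every $\nu\in A^*$ that vanishes on $pA$ lies in $N$.} Let $I$ be the common kernel in $A$ of the functionals $\delta_a^{(i)}$ ($a\in Z\cap\mathbb D$, $i<m_a$) and $\delta_\zeta$ ($\zeta\in Z\cap\mathbb T$), all of which lie in $N$. By Lemma~\ref{lem:linear} it suffices to show that $\nu$ vanishes on $I$, and for this that every $f\in I$ is a limit of elements of $pA$. Write $f=p_1f_1$ with $p_1=\prod_a(z-a)^{m_a}$; then $f_1\in A$ and $f_1(\zeta)=0$ for $\zeta\in Z\cap\mathbb T$. For $t>0$ let
\[
\chi_t(z)=\prod_{\zeta\in Z\cap\mathbb T}\frac{z-\zeta}{z-(1+t)\zeta}.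
\]
For $z\in\overline{\mathbb D}$ we have $|z-(1+t)\zeta|^2=|z-\zeta|^2+2t(1-\operatorname{Re}(\bar\zeta z))+t^2\ge|z-\zeta|^2$. So each factor has modulus at most $1$, and it differs from $1$ by $t/|z-(1+t)\zeta|\le t/|z-\zeta|$. Hence $\chi_t\to1$ uniformly on $\overline{\mathbb D}$ outside any neighborhood of $Z\cap\mathbb T$, while near $Z\cap\mathbb T$ we have $|f(\chi_t-1)|\le2|f|$, which is small. Thus $f\chi_t\to f$ in $A$ as $t\downarrow0$, and $f\chi_t=p\cdot f_1\prod_\zeta(z-(1+t)\zeta)^{-1}\in pA$.

\emph{Step 2: the space $N_p=\{u\mapsto\theta(pu):\theta\in N\}\subset A^*$ contains no $\delta_w$, $|w|\le1$.} Suppose that $\theta\in N$ and $\theta(pu)=u(w)$ for all $u\in A$.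

If $p(w)\ne0$, then $\theta-p(w)^{-1}\delta_w$ vanishes on $pA$. By Step 1 it lies in $N$, so $\delta_w\in N$, $w\in Z$ and $p(w)=0$, a contradiction.

If $w=a\in Z\cap\mathbb D$, put $m=m_a$. Since $p$ vanishes at $a$ to order exactly $m$, Leibniz's rule gives $(pu)^{(m)}(a)=p^{(m)}(a)u(a)$ with $p^{(m)}(a)\ne0$. So $\theta-p^{(m)}(a)^{-1}\delta_a^{(m)}$ vanishes on $pA$, and Step 1 gives $\delta_a^{(m)}\in N$, a contradiction.

If $w=\zeta\in Z\cap\mathbb T$, then $1=u_{\zeta,m}(\zeta)=\theta(pu_{\zeta,m})$. But $\|pu_{\zeta,m}\|\to0$, because $|pu_{\zeta,m}|\le|p|$ is small near $\zeta$, where $p$ vanishes, and $u_{\zeta,m}\to0$ uniformly on $\overline{\mathbb D}$ outside any neighborhood of $\zeta$. This is a contradiction.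

\emph{Step 3: conclusion.} The restrictions to $\mathcal H$ of the elements of $N_p$ form a finite-dimensional space of $1$-continuous functionals, and by Step 2 and the density of polynomials in $A$ it contains no $\delta_w$ with $|w|\le1$. Theorem~\ref{thm:dual} with $r=1$ gives $g\in\mathcal H$ with $\theta(pe^g)=0$ for all $\theta\in N$. So $pe^g\in M$, and its zero set in $\overline{\mathbb D}$ is $Z$.

Finally, suppose that every $f\in M$ lies in at least $n$ distinct maximal ideals, that is, has at least $n$ distinct zeros in $\overline{\mathbb D}$. Taking $f=pe^g$ we get $n\le|Z|\le k$, and $M\subset I_{a_1}\cap\dots\cap I_{a_n}$ for any $n$ distinct points $a_1,\dots,a_n$ of $Z$.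
\end{proof}

\begin{thebibliography}{9}

\bibitem{gen}
\emph{Generalizations of the} (as printed: GENERALIZATIONS OF THE),
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=journal+article\allowbreak\&isResultClick=True\allowbreak\&urlId=10.1216\%2Frmjm\%2F1181072922},
doi:10.1216/rmjm/1181072922.

\end{thebibliography}
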